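\title{Complements of smooth curves in rational surfaces can have infinite fundamental group}

\begin{abstract}
Let $V$ be a smooth complex projective rational surface and $C\subset V$ a smooth irreducible curve. The group $H_1(V-C)$ is always finite cyclic, and one may ask whether $\pi_1(V-C)$ is always finite. We show that it is not: there is a pair with $C^2=0$, $g(C)=13$ and $\pi_1(V-C)\cong\mathbb Z/3*\mathbb Z/4$. The surface is a resolved quotient of a product of curves by $S_4$, and the group comes from two multiple fibers. We also prove that $\pi_1(V-C)$ is finite cyclic when $C^2>0$, determine it when $C^2=0$ and a multiple of $C$ moves, determine its profinite completion when $C^2=0$ and no multiple moves, and construct pairs with $C^2<0$ whose group surjects onto an infinite triangle group.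
\end{abstract}

\section{The question and the results}

We work over $\mathbb C$, and $\pi_1$ is the topological fundamental group. A \emph{pair} $(V,C)$ consists of a smooth projective rational surface $V$ and a smooth irreducible curve $C\subset V$. We study the following question, posed in \cite{survey}.

\begin{quote}
\emph{Is $\pi_1(V-C)$ finite for every pair $(V,C)$?}
\end{quote}

The group $\operatorname{Pic}V=H^2(V,\mathbb Z)$ is free abelian, and throughout the paper $d\ge1$ denotes the divisibility of $[C]$ in it, the largest integer such that $[C]$ is $d$ times a class. Since $V$ is simply connected, $\pi_1(V-C)$ is generated by the conjugates of one small loop around $C$, and its abelianization is $\mathbb Z/d$ (Lemma~\ref{lem:meridian}). So an infinite group cannot be seen in homology. This uses that $C$ is irreducible: two fibers of $\mathbb P^1\times\mathbb P^1\to\mathbb P^1$ have complement $\mathbb C^*\times\mathbb P^1$, with group $\mathbb Z$.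

The first examples all give $\mathbb Z/d$. The complement of a line in $\mathbb P^2$ is $\mathbb C^2$. For a conic, identify $\mathbb P^2$ with the symmetric square of $\mathbb P^1$ and the conic with the diagonal; then $V-C$ is the quotient by a free involution of $\mathbb P^1\times\mathbb P^1$ minus the diagonal, which is a $\mathbb C$-bundle over $\mathbb P^1$, so the group is $\mathbb Z/2$. The complement of a fiber of $\mathbb P^1\times\mathbb P^1$ is $\mathbb C\times\mathbb P^1$, and the complement of the exceptional curve of a blow-up is a simply connected surface minus a point. These examples cover $C^2>0$, $C^2=0$ and $C^2<0$. Moreover, \cite{survey} quotes an affirmative answer when $\bar\kappa(V-C)\le1$. Here the logarithmic Kodaira dimension $\bar\kappa(V-C)$ is $-\infty$ if $h^0(n(K_V+C))=0$ for all $n\ge1$, and otherwise it is the least $\kappa\ge0$ with $h^0(n(K_V+C))=O(n^\kappa)$. One would guess that the answer is yes. It is no.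

\begin{theorem}\label{thm:main}
There is a pair $(V,C)$ with $C^2=0$, $g(C)=13$ and $\pi_1(V-C)\cong\mathbb Z/3*\mathbb Z/4$. In particular, $\pi_1(V-C)$ is infinite.
\end{theorem}

The other results show that the sign of $C^2$ is the decisive invariant.

\begin{theorem}\label{thm:pos}
If $C^2>0$, then $\pi_1(V-C)\cong\mathbb Z/d$.
\end{theorem}

A \emph{fibration} is a surjective morphism with connected fibers from a smooth projective surface onto a smooth projective curve. The \emph{multiplicity} of a fiber $\sum a_i\Gamma_i$, with $\Gamma_i$ its irreducible components, is the greatest common divisor of the $a_i$, and the fiber is \emph{multiple} if its multiplicity is at least $2$.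

\begin{theorem}\label{thm:moving}
Let $C^2=0$ and $h^0(nC)\ge2$ for some $n\ge1$. Then there is a fibration $f:V\to\mathbb P^1$ having a fiber $cC$, $c\ge1$. The group $\pi_1(V-C)$ is infinite if and only if $c=1$ and $f$ has exactly two multiple fibers. In that case their multiplicities $p,q\ge2$ are coprime, $pq\mid d$, $d\mid g(C)-1$, $g(C)\ge7$, and with $e=d/pq$,
\[
\pi_1(V-C)\cong \mathbb Z/pe*_{\mathbb Z/e}\mathbb Z/qe=\langle\alpha,\beta\mid\alpha^p=\beta^q,\ \alpha^{pe}=1\rangle .
\]
Otherwise $\pi_1(V-C)\cong\mathbb Z/d$.
\end{theorem}

\begin{theorem}\label{thm:rigid}
If $C^2=0$ and $h^0(nC)=1$ for all $n\ge1$, then every finite quotient of $\pi_1(V-C)$ is cyclic, and the profinite completion of $\pi_1(V-C)$ is $\mathbb Z/d$.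
\end{theorem}

\begin{theorem}\label{thm:neg}
For all $k\ge3$ and $j\ge1$ there is a pair $(V,C)$ with $C^2=-k^2j$ such that $\pi_1(V-C)$ surjects onto the infinite triangle group
\[
\Delta(3,4,k)=\langle x,y,z\mid xyz=x^3=y^4=z^k=1\rangle .
\]
\end{theorem}

Two points are not settled here: a classification for $C^2<0$, and the finiteness of the group itself, as opposed to its profinite completion, in Theorem~\ref{thm:rigid}.

One observation underlies all five theorems. If $N$ is a tubular neighborhood of the smooth curve $C$, then the small loop around $C$ is central in $\pi_1(N-C)$. Hence $\pi_1(V-C)$ is cyclic as soon as every loop can be moved into $N-C$. For $C^2>0$ a Lefschetz theorem provides this. When $C$ is a fiber of a fibration, $N-C$ contains the nearby fibers, but it does not see the rest of the base $\mathbb P^1-\{\mathrm{pt}\}=\mathbb C$. The base is simply connected, but a fiber of multiplicity $m$ acts as a cone point of order $m$, and a plane with two cone points has an infinite orbifold fundamental group. The work is then to put two multiple fibers on a rational surface.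

\section{Meridians and orbifold bases}\label{sec:tools}

\subsection*{Facts about surfaces}
We use the following standard facts.
\begin{itemize}
\item[(S1)] A smooth projective rational surface $V$ is simply connected, $h^0(\Omega^1_V)=0$, $h^0(nK_V)=0$ for $n\ge1$, and $\chi(\mathcal O_V)=1$. The intersection form on the free group $\operatorname{Pic}V=H^2(V,\mathbb Z)$ is unimodular, so numerically equivalent divisors on $V$ are linearly equivalent.
\item[(S2)] (Hodge index theorem.) On a smooth projective surface, the intersection form on divisors modulo numerical equivalence $\equiv$ has signature $(1,\rho-1)$. Hence $A^2>0$, $A\cdot E=0$ and $E\not\equiv0$ imply $E^2<0$; and $A^2=A\cdot E=E^2=0$ with $A\not\equiv0$ implies $E\equiv rA$ for some $r\in\mathbb Q$, because a totally isotropic subspace has dimension at most $1$. A nonzero effective divisor is not numerically trivial.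
\item[(S3)] (Stein factorization.) A morphism from a smooth projective surface $W$ with one-dimensional image factors as $u\circ f$ with $f:W\to R$ a fibration and $u$ finite. The general fiber of a fibration is smooth and irreducible, and all fibers are numerically equivalent and of square $0$. A morphism onto a smooth curve with connected general fiber is a fibration, since then $\deg u=1$.
\item[(S4)] (Noether--Enriques.) If $W\to\mathbb P^1$ is a fibration with general fiber $\mathbb P^1$, then $W$ is rational.
\end{itemize}

\subsection*{Meridians}
Let $X$ be a connected smooth surface and $D\subset X$ a curve with irreducible components $D_i$. A \emph{meridian} of $D_i$ is a loop in $X-D$ that runs from the base point to a point near a smooth point of $D$ on $D_i$, turns once positively around $D_i$ in a small transversal disk, and returns along the same path. Any two meridians of $D_i$ are conjugate, because the smooth points of $D$ on $D_i$ form a connected set. The map $\pi_1(X-D)\to\pi_1(X)$ is onto and its kernel is normally generated by the meridians: by transversality, a loop can be pushed off $D$, and a null-homotopy can be made to miss the singular points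 of $D$ and to cross $D$ transversally at finitely many points.

For a pair $(V,C)$, fix a tubular neighborhood $N$ of $C$, identified with a disk bundle in the normal line bundle, and a base point in $N-C$. The circle group acts on $N-C$ by rotation. Let $\gamma$ be the orbit of the base point. Shrinking it radially shows that $\gamma$ is a meridian of $C$.

\begin{lemma}\label{lem:meridian}
Let $(V,C)$ be a pair.
\begin{itemize}
\item[(a)] The conjugates of $\gamma$ generate $\pi_1(V-C)$.
\item[(b)] $H_1(V-C)\cong\mathbb Z/d$.
\item[(c)] $\gamma$ is central in $\pi_1(N-C)$.
\item[(d)] If $Q$ is a quotient of $\pi_1(V-C)$ and $\pi_1(N-C)\to Q$ is onto, then $Q$ is cyclic.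
\end{itemize}
\end{lemma}

\begin{proof}
(a) The kernel of $\pi_1(V-C)\to\pi_1(V)=1$ is normally generated by $\gamma$.

(b) By excision and the Thom isomorphism, $H_2(V,V-C)\cong H_0(C)=\mathbb Z$, and in the exact sequence $H_2(V)\to\mathbb Z\to H_1(V-C)\to H_1(V)=0$ the first map is intersection with $C$. Write $[C]=dD$ with $D$ primitive. By unimodularity some class has intersection number $1$ with $D$, so the image of the first map is $d\mathbb Z$.

(c) For a loop $\ell$ in $N-C$, the map $(\theta,t)\mapsto e^{i\theta}\ell(t)$ from the torus sends the two standard circles to $\gamma$ and $\ell$, so they commute.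

(d) The image of $\gamma$ is central in $Q$ by (c), and its conjugates generate $Q$ by (a).
\end{proof}

Rationality of $V$ enters through $\pi_1(V)=1$ in (a) and (b), and smoothness of $C$ enters in (c).

\begin{remark}\label{rem:killing}
If a smooth rational curve $E\subset V$ meets $C$ transversally in exactly one point, then $\pi_1(V-C)=1$: a small loop in $E$ around that point gives a meridian, and it is contractible in $E-C\cong\mathbb C$.
\end{remark}

\subsection*{The orbifold group of the base}
Let $T=\{\delta_1,\dots,\delta_r\}\subset\mathbb P^1$. The group $\pi_1(\mathbb P^1-T)$ is generated by meridians $x_i$ of the points $\delta_i$ with the single relation $x_1\cdots x_r=1$. For integers $n_i\ge0$ put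
\[
\Gamma(n_1,\dots,n_r)=\langle x_1,\dots,x_r\mid x_1\cdots x_r=1,\ x_1^{n_1}=\dots=x_r^{n_r}=1\rangle .
\]
This is the quotient of $\pi_1(\mathbb P^1-T)$ by the normal closure of the $x_i^{n_i}$, so the order of the $n_i$ does not matter up to isomorphism. An entry $0$ imposes no relation and stands for a puncture. An entry $1$ may be deleted. If $n_i'\mid n_i$ for all $i$, then $\Gamma(n_1,\dots,n_r)$ surjects onto $\Gamma(n_1',\dots,n_r')$. The triangle group is $\Delta(a,b,c)=\Gamma(a,b,c)$.

\begin{lemma}\label{lem:groups}
\begin{itemize}
\item[(a)] $\Gamma(0,n_1,\dots,n_k)\cong\mathbb Z/n_1*\dots*\mathbb Z/n_k$.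
\item[(b)] $\Gamma(a,b)\cong\mathbb Z/\gcd(a,b)$.
\item[(c)] For $a,b,c\ge2$ the group $\Delta(a,b,c)$ is nontrivial, and it is infinite if $\frac1a+\frac1b+\frac1c<1$.
\end{itemize}
\end{lemma}

\begin{proof}
In (a) and (b), use the product relation to eliminate the first generator. For (c), take a triangle with angles $\pi/a,\pi/b,\pi/c$ in the sphere, the Euclidean plane or the hyperbolic plane, according as $\frac1a+\frac1b+\frac1c$ is greater than, equal to or less than $1$. Let $r_1,r_2,r_3$ be the reflections in its sides, numbered so that $r_1r_2$, $r_2r_3$, $r_3r_1$ are the rotations about the vertices through $2\pi/a$, $2\pi/b$, $2\pi/c$. Their product is $1$, so they define a nontrivial quotient of $\Delta(a,b,c)$. In the hyperbolic case this quotient is infinite, because a finite group of isometries of the hyperbolic plane fixes a point, and rotations about different vertices have no common fixed point.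
\end{proof}

A free product of two nontrivial groups is infinite, since by the normal form theorem the product of nontrivial elements of the two factors has infinite order.

The next lemma is the link between multiple fibers and fundamental groups. We allow the removal of single components of fibers because Theorem~\ref{thm:neg} needs it.

\begin{lemma}\label{lem:orb}
Let $f:W\to\mathbb P^1$ be a fibration, $\Theta\subset W$ a union, possibly empty, of irreducible components of fibers, and $X=W-\Theta$. For $\delta\in\mathbb P^1$ let $m_\delta$ be the greatest common divisor of the multiplicities in $f^*\delta$ of the components not contained in $\Theta$, with $m_\delta=0$ if there are none. Let $T=\{\delta_1,\dots,\delta_r\}$ contain $f(\Theta)$ and the critical values of $f$, let $\Phi$ be a fiber over a point outside $T$, and let $I$ be the image of $\pi_1(\Phi)\to\pi_1(X)$. Then $I$ is normal and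
\[
\pi_1(X)/I\cong\Gamma(m_{\delta_1},\dots,m_{\delta_r}).
\]
\end{lemma}

\begin{proof}
Let $X^\circ=f^{-1}(\mathbb P^1-T)$. It is proper and submersive over $\mathbb P^1-T$, hence a fiber bundle by Ehresmann's theorem, and its fiber $\Phi$ is connected. So
\[
\pi_1(\Phi)\to\pi_1(X^\circ)\to\pi_1(\mathbb P^1-T)\to1
\]
is exact. The image of $\pi_1(\Phi)$ in $\pi_1(X^\circ)$ is normal and $\pi_1(X^\circ)\to\pi_1(X)$ is onto, so $I$ is normal. The kernel of $\pi_1(X^\circ)\to\pi_1(X)$ is normally generated by the meridians of the components of $f^{-1}(T)$ not contained in $\Theta$. Thus $\pi_1(X)/I$ is the quotient of $\pi_1(\mathbb P^1-T)$ by the normal closure of the images of these meridians. Near a general point of a component of multiplicity $a$ over $\delta_i$, the map $f$ is $(x,y)\mapsto x^a$ in suitable coordinates, so the meridian maps to a conjugate of $x_i^a$. The elements $x_i^a$ generate the same subgroup as $x_i^{m_{\delta_i}}$.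
\end{proof}

\begin{corollary}\label{cor:two}
A fibration $f:V\to\mathbb P^1$ on a rational surface has at most two multiple fibers, and if it has two, their multiplicities are coprime.
\end{corollary}

\begin{proof}
Let $m_1,\dots,m_k\ge2$ be the multiplicities. By Lemma~\ref{lem:orb} with $\Theta=\emptyset$, the group $\Gamma(m_1,\dots,m_k)$ is a quotient of $\pi_1(V)=1$. If $k\ge3$, it surjects onto $\Delta(m_1,m_2,m_3)\ne1$. If $k=2$, it has order $\gcd(m_1,m_2)$.
\end{proof}

\section{Two multiple fibers on a rational surface}\label{sec:main}

If $C$ is a smooth fiber of a fibration $V\to\mathbb P^1$ with multiple fibers of multiplicities $m_1,\dots,m_k$, then $\pi_1(V-C)$ surjects onto $\mathbb Z/m_1*\dots*\mathbb Z/m_k$ by Lemmas~\ref{lem:orb} and~\ref{lem:groups}. Corollary~\ref{cor:two} leaves exactly one way to make this infinite: $k=2$ with coprime multiplicities.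

The local model of a multiple fiber is $(F\times\mathbb D)/H\to\mathbb D/H$, where a cyclic group $H$ rotates a disk $\mathbb D$ and acts freely on a curve $F$. To globalize it, let a finite group $G$ act faithfully on $B=\mathbb P^1$ and on $F$, and consider $(F\times B)/G\to B/G$. The other projection, to $F/G$, has general fiber $B$, so the quotient is rational if $F/G\cong\mathbb P^1$. This is where the difficulty lies. Let $G_0\subset G$ be the normal subgroup generated by the elements with a fixed point on $F$. Then $F/G_0\to F/G$ is an unramified connected covering with group $G/G_0$, so $F/G\cong\mathbb P^1$ forces $G_0=G$. We need enough elements with fixed points on $F$ to generate $G$, and none of them may lie in the stabilizers of the points of $B$ over which we want multiple fibers.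

The following lemma is stated for a general surface $S$ in place of $F\times B$, for use in Section~\ref{sec:neg}. We write $[y]$ for the orbit of $y$.

\begin{lemma}\label{lem:quot}
Let a finite group $G$ act on a smooth projective surface $S$ and faithfully on $B=\mathbb P^1$, and let $f:S\to B$ be an equivariant fibration. Assume that every nontrivial stabilizer of a point of $S$ has order $2$ and acts by $-1$ on the tangent plane. Let $\beta:\tilde S\to S$ be the blow-up of the finitely many points with nontrivial stabilizer, and let $V=\tilde S/G$.
\begin{itemize}
\item[(a)] $V$ is a smooth projective surface, and $f$ induces a fibration $h:V\to B/G\cong\mathbb P^1$.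
\item[(b)] Let $y\in B$ have stabilizer $H$ of order $r$, and suppose that $H$ acts freely on $S$. For a small $H$-invariant disk $\mathbb D$ around $y$, the map $f^{-1}(\mathbb D)\to h^{-1}(\mathbb D/H)$ is the \'etale quotient by $H$, and it pulls $h^*[y]$ back to $r\,f^*y$. In particular, $r$ divides the multiplicity of every component of $h^*[y]$.
\item[(c)] If $G$ acts faithfully on a smooth projective curve $F$ with $F/G\cong\mathbb P^1$, and $S\to F$ is an equivariant fibration with general fiber $\mathbb P^1$, then $V$ is rational.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Near a point with stabilizer $\langle\sigma\rangle$ there are coordinates with $\sigma(x,z)=(-x,-z)$. So such points are isolated among the fixed points of $\sigma$, and there are finitely many. In the chart $z=xv$ of the blow-up, $\sigma(x,v)=(-x,v)$, and the quotient is smooth with coordinates $(u,v)=(x^2,v)$; the other chart is obtained by exchanging $x$ and $z$. (Thus $V$ is the minimal resolution of $S/G$, which has only $A_1$-points.) A quotient of a projective variety by a finite group is projective. A general point of $B$ has trivial stabilizer, so a general fiber of $h$ is isomorphic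 to a fiber of $f$ and is connected. The quotient $B/G$ is a smooth curve dominated by $\mathbb P^1$, so it is $\mathbb P^1$.

(b) Choose $\mathbb D$ with $g\mathbb D\cap\mathbb D=\emptyset$ for $g\notin H$, and a coordinate $z$ on $\mathbb D$, centered at $y$, in which $H$ acts by $r$-th roots of unity; then $z^r$ is a coordinate on $\mathbb D/H\subset B/G$. The stabilizer of a point of $f^{-1}(\mathbb D)$ lies in $H$, hence is trivial. So nothing is blown up in $f^{-1}(\mathbb D)$, we have $h^{-1}(\mathbb D/H)=f^{-1}(\mathbb D)/H$, and the quotient map is \'etale. The divisor of $z^r\circ f$ is $r\,f^*y$, and an \'etale map preserves the multiplicities of components.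

(c) The fiber of $V\to F/G$ over a general point $[x]$ is isomorphic to the fiber of $S\to F$ over $x$. Apply (S4).
\end{proof}

\begin{example}[one multiple fiber]\label{ex:S3}
Let $G=S_3=\langle\rho,\sigma\rangle$ act on $B$ by $\rho(z)=\omega z$, $\sigma(z)=1/z$, where $\omega=e^{2\pi i/3}$, and on an elliptic curve $F$ by $\rho(x)=x+\tau$, $\sigma(x)=-x$, where $\tau$ has order $3$. The translations act freely on $F$, each involution $x\mapsto -x+a\tau$ has four fixed points, and $F/G=(F/\rho)/\pm1\cong\mathbb P^1$. A nontrivial stabilizer on $S=F\times B$ is generated by an involution acting by $-1$ on both tangent lines. So Lemma~\ref{lem:quot} gives a rational surface $V$ and a fibration $h:V\to B/G$ with general fiber $C\cong F$.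

The nonfree orbits on $B$ are $\{0,\infty\}$, $\{1,\omega,\omega^2\}$ and $\{-1,-\omega,-\omega^2\}$. The stabilizer $\langle\rho\rangle$ of $0$ acts freely on $F$, so $h^*[0]=3\,(F/\rho)$. The stabilizer $\langle\sigma\rangle$ of $1$ has four fixed points on $F$. At each of them take coordinates $x$ on $F$ and $z$ on $B$ with $\sigma(x,z)=(-x,-z)$. The coordinate on $B/G$ is $z^2$, and in the chart $(u,v)$ above,
\[
z^2=x^2v^2=uv^2 .
\]
So $h^*[1]=2\,(F/\sigma)+E_1+\dots+E_4$: the exceptional curves $u=0$ have multiplicity $1$, and the fiber is not multiple. The point $-1$ has the same stabilizer $\langle\sigma\rangle$, so $h^*[-1]$ has the same form. Lemma~\ref{lem:orb} gives $\pi_1(V-C)/I\cong\Gamma(0,3,1,1)=\mathbb Z/3$.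

We have produced one multiple fiber, and $S_3$ cannot give a second one in this way: the involutions are conjugate, they must have fixed points on $F$ in order to generate $G$, and they are the stabilizers of both remaining orbits.
\end{example}

We need a group with three nonfree orbits on $B$ such that the stabilizers of one orbit generate $G$ and meet the stabilizers of the other two trivially. The rotation group of the cube has this property.

\subsection*{The octahedral action}
Let $G=S_4$ act on $B=\mathbb P^1=S^2$ as the rotation group of the cube, identified with $S_4$ by its action on the four long diagonals. There are three nonfree orbits: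
\begin{itemize}
\item the $6$ face centers $[b_4]$, with stabilizer $H_4\cong\mathbb Z/4$ consisting of $1$, two $4$-cycles and a double transposition;
\item the $8$ vertices $[b_3]$, with stabilizer $H_3\cong\mathbb Z/3$ generated by a $3$-cycle;
\item the $12$ edge midpoints $[b_2]$, with stabilizer generated by a transposition.
\end{itemize}
Transpositions generate $S_4$, and neither $H_3$ nor $H_4$ contains one.

\subsection*{The curve $F$}
Let $x_1,\dots,x_6$ be meridians of six points of $\mathbb P^1$ with $x_1\cdots x_6=1$, and send them to $(12),(12),(23),(23),(34),(34)$. These elements have product $1$ and generate $G$. By Riemann's existence theorem they define a connected Galois covering $F\to F/G=\mathbb P^1$, branched over the six points, in which the nontrivial stabilizers are the conjugates of the groups generated by the images of the $x_i$. So \emph{every nontrivial stabilizer on $F$ is generated by a transposition}, and $H_3$ and $H_4$ act freely on $F$. There are $6\cdot12=72$ ramification points, and the Riemann--Hurwitz formula gives $2g(F)-2=24\cdot(-2)+72=24$, so $g(F)=13$.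

\begin{proposition}\label{prop:example}
Let $G=S_4$ act diagonally on $S=F\times B$. Then Lemma~\ref{lem:quot} applies to the projection $S\to B$ and gives a rational surface $V$ with a fibration $h:V\to B/G$. If $b\in B$ has trivial stabilizer, then $C=h^*[b]$ is a smooth irreducible curve with $C\cong F$ and $C^2=0$. Moreover $h^*[b_3]=3\,(F/H_3)$ and $h^*[b_4]=4\,(F/H_4)$, and $\pi_1(V-C)$ surjects onto $\mathbb Z/3*\mathbb Z/4$.
\end{proposition}

\begin{proof}
A nontrivial stabilizer of $(x,y)$ is contained in that of $x$, so it is generated by a transposition $\sigma$. A nontrivial automorphism of finite order of a connected curve acts nontrivially on the tangent line at a fixed point, so $\sigma$ acts by $-1$ on both $T_xF$ and $T_yB$. The surface $V$ is rational by Lemma~\ref{lem:quot}(c). Lemma~\ref{lem:quot}(b) with $H=1$, $H_3$, $H_4$ gives the three fibers, and $C^2=0$ because $C$ is a fiber. By Lemma~\ref{lem:orb} with $\Theta=C$, the group $\pi_1(V-C)$ surjects onto a group $\Gamma(0,3,4,\dots)$, and this surjects onto $\Gamma(0,3,4)=\mathbb Z/3*\mathbb Z/4$.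
\end{proof}

This already answers the question. That the surjection is an isomorphism is proved at the end of Section~\ref{sec:moving}.

\begin{remark}[invariants of $V$]
Each transposition fixes two points of $B$, so $72\cdot2=144$ points of $F\times B$ have nontrivial stabilizer. They form $12$ orbits, so $V$ contains $12$ exceptional rational curves, and
\[
e(V)=\frac{(-24)\cdot2-144}{24}+12\cdot2=16 .
\]
The quotient map $\pi:\tilde S\to V$ is simply ramified along the exceptional divisor $\tilde E$ of $\beta$, so $\pi^*K_V+\tilde E=K_{\tilde S}=\beta^*K_S+\tilde E$. Hence $\pi^*K_V=\beta^*K_S$ and $K_V^2=2\cdot24\cdot(-2)/24=-4$, in agreement with Noether's formula $K_V^2+e(V)=12$. The result quoted in \cite{survey} forces $\bar\kappa(V-C)=2$, and this can be seen directly: $\pi^*(K_V+C)=\beta^*(K_F\boxtimes\mathcal O(-2+24))$ is the pullback of an ample class, so $K_V+C$ is nef with positive square.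
\end{remark}

\section{Curves of positive square}

By Lemma~\ref{lem:meridian}(d) and (b), Theorem~\ref{thm:pos} follows once $\pi_1(N-C)\to\pi_1(V-C)$ is onto. This is a statement of Lefschetz type, but $C$ need not be ample and $V-C$ is not compact. We first realize a multiple of $C$ as the pullback of a hyperplane, and then apply a Lefschetz theorem that allows both noncompact sources and positive-dimensional fibers.

\begin{lemma}\label{lem:semiample}
If $C^2>0$, then $|nC|$ is base point free for $n\gg0$.
\end{lemma}

\begin{proof}
Consider $0\to\mathcal O_V((n-1)C)\to\mathcal O_V(nC)\to\mathcal O_C(nC)\to0$. The bundle $\mathcal O_C(nC)$ has degree $nC^2$, so for $n\gg0$ it is globally generated and has $H^1=0$. Then $H^1(\mathcal O_V((n-1)C))\to H^1(\mathcal O_V(nC))$ is onto. The dimensions are non-increasing, hence eventually constant, and the map is eventually an isomorphism. For such $n$ the restriction $H^0(\mathcal O_V(nC))\to H^0(\mathcal O_C(nC))$ is onto, so $|nC|$ has no base point on $C$. It has none off $C$ because $nC$ is a member.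
\end{proof}

We recall the hyperplane case of the theorem of Goresky and MacPherson \cite[Part II, Theorem 1.1]{GM}. Let $X$ be a smooth connected algebraic variety of dimension $n$, let $\varphi:X\to\mathbb P^{M}$ be an algebraic map, $H$ a hyperplane and $H_\epsilon$ its $\epsilon$-neighborhood. Let $\phi(k)$ be the dimension of the set of points of $\mathbb P^M$ whose fiber has dimension $k$, with $\phi(k)=-\infty$ if this set is empty, and put
\[
\hat n=n-\sup_k\bigl(2k-(n-\phi(k))+\inf(\phi(k),0)\bigr)-1 .
\]
Then for small $\epsilon$ the map $\pi_i(\varphi^{-1}(H_\epsilon))\to\pi_i(X)$ is an isomorphism for $i<\hat n$ and onto for $i=\hat n$.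

\begin{proof}[Proof of Theorem~\ref{thm:pos}]
Let $\varphi:V\to\mathbb P^M$ be given by a base point free system $|n_0C|$, and let $H$ be the hyperplane with $\varphi^*H=n_0C$. Since $(n_0C)^2>0$, the image is a surface, so $\varphi$ is generically finite and contracts only finitely many curves. Apply the theorem to the restriction of $\varphi$ to $X=V-C$. Here $n=2$, $\phi(0)=2$, $\phi(1)\le0$ and $\phi(2)=-\infty$. The term $k=0$ is $0-0+0=0$, the term $k=1$ is $2-2+0=0$ or $-\infty$, and the term $k=2$ is $-\infty$. So $\hat n=1$: the set $\varphi^{-1}(H_\epsilon)-C$ is connected and its fundamental group surjects onto $\pi_1(V-C)$. The compact set $\varphi(V-N)$ is disjoint from $H$, so $\varphi^{-1}(H_\epsilon)\subset N$ for small $\epsilon$. Hence $\pi_1(N-C)\to\pi_1(V-C)$ is onto.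
\end{proof}

The hypothesis $C^2>0$ was used twice, for Lemma~\ref{lem:semiample} and for generic finiteness. If $C$ is a fiber of a fibration $\varphi$, then $\phi(1)=1$, the term $k=1$ equals $1$, and $\hat n=0$ gives no information on $\pi_1$.

\section{Square zero: a multiple of $C$ moves}\label{sec:moving}

\begin{lemma}\label{lem:genus}
If $C^2=0$, then $d\mid g(C)-1$.
\end{lemma}

\begin{proof}
Write $C\sim dD$. Then $D^2=0$, and $K_V\cdot D$ is even because $\chi(\mathcal O_V(D))=1+\frac12(D^2-K_V\cdot D)$. By adjunction, $2g(C)-2=K_V\cdot C=d\,(K_V\cdot D)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:moving}]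
Put $\Pi=\pi_1(V-C)$ and $g=g(C)$.

\emph{Step 1: the fibration.} Choose $D\in|nC|$ with $D\ne nC$ and write $D=D'+aC$ with $C\not\subset D'$. Then $a<n$, since otherwise $D'+(a-n)C\sim0$ would be effective, hence zero, and $D=nC$. So $D'\sim(n-a)C$ and $D'\cdot C=0$, which means that $D'$ is disjoint from $C$. The disjoint divisors $D'$ and $(n-a)C$ span a pencil without base points, that is, a morphism $V\to\mathbb P^1$ with a fiber supported on $C$. Let $f:V\to R$ be its Stein factorization. Holomorphic $1$-forms on $R$ pull back injectively, so $R\cong\mathbb P^1$ by (S1). The irreducible curve $C$ is a union of fibers of $f$, so $f^*0=cC$ for a point $0\in\mathbb P^1$ and some $c\ge1$. The remaining steps apply to any fibration with a fiber $cC$.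

\emph{Step 2: $\Pi$ is a central extension.} Let $m_1,\dots,m_k\ge2$ be the multiplicities of the multiple fibers other than $f^*0$. The compact set $f(V-N)$ misses $0$, so we can choose a smooth fiber $\Phi\subset N-C$ and a base point on it. Let $I\subset\Pi$ be the image of $\pi_1(\Phi)$. By Lemmas~\ref{lem:orb} and~\ref{lem:groups}(a), $I$ is normal and
\[
\Pi/I\cong\mathbb Z/m_1*\dots*\mathbb Z/m_k .
\]
The group $\pi_1(\Phi)$ is large, and the point is that almost nothing of it survives. Since $\Phi\subset N-C$, the meridian $\gamma$ commutes with $I$ by Lemma~\ref{lem:meridian}(c). Then $x\gamma x^{-1}$ commutes with $xIx^{-1}=I$ for every $x\in\Pi$. These conjugates generate $\Pi$, so $I$ is central.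

\emph{Step 3: the cyclic cases.} By Corollary~\ref{cor:two}, either $k\le1$, or $k=2$, $c=1$ and $m_1,m_2$ are coprime. If $k\le1$, then $\Pi/I$ is cyclic and $I$ is central, so $\Pi$ is abelian and $\Pi\cong\mathbb Z/d$ by Lemma~\ref{lem:meridian}(b). From now on $c=1$, $k=2$, and $p=m_1$, $q=m_2$. Then $\Pi/I=\mathbb Z/p*\mathbb Z/q$ is infinite, so $\Pi$ is infinite.

\emph{Step 4: the amalgam.} Let $P_1,P_2\subset\Pi$ be the preimages of the factors $\mathbb Z/p$ and $\mathbb Z/q$. Each is a central extension of a cyclic group, hence abelian. Let $A=P_1*_IP_2$ and let $\mu:A\to\Pi$ be induced by the inclusions. The map $I\to A$ is injective because its composite with $\mu$ is, its image is central because it is central in $P_1$ and $P_2$, and $A/I=P_1/I*P_2/I=\Pi/I$. So $\mu$ is the identity on $I$ and an isomorphism modulo $I$, hence an isomorphism. Abelianizing the amalgam, we get, in additive notation,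
\[
\mathbb Z/d\cong(P_1\oplus P_2)/\{(x,-x):x\in I\} .
\]
The group $P_1$ injects into the right side, because $(y,0)=(x,-x)$ forces $x=0$ and $y=0$; the same argument applies to $P_2$. So $P_1,P_2$ and $I$ are finite cyclic. With $e=|I|$ we have $|P_1|=pe$, $|P_2|=qe$ and $d=pe\cdot qe/e=pqe$. Thus $pq\mid d$ and $e=d/pq$.

Let $\alpha$ generate $P_1$ and $\beta_0$ generate $P_2$. Both $\alpha^p$ and $\beta_0^q$ generate $I$, so $\alpha^p=\beta_0^{qu}$ with $u$ prime to $e$. Since $(\mathbb Z/qe)^\times\to(\mathbb Z/e)^\times$ is onto, we may take $u$ prime to $qe$. Then $\beta=\beta_0^u$ generates $P_2$ and $\beta^q=\alpha^p$. The amalgam is presented by $\alpha^{pe}=\beta^{qe}=1$, $\alpha^p=\beta^q$, and $\beta^{qe}=1$ follows from the other two relations.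

\emph{Step 5: the genus.} We have $6\le pq\mid d\mid g-1$ by Lemma~\ref{lem:genus}. This excludes $g=0$, and it gives $g\ge7$ if $g\ge2$. It remains to exclude $g=1$, where divisibility says nothing. In that case the general fiber has genus $1$ by adjunction, since it is numerically equivalent to $C$. Contract $(-1)$-curves in fibers until none is left, to get a fibration $f_0:V_0\to\mathbb P^1$ on a rational surface. The multiplicities of the fibers do not change: when a point of a fiber $\sum a_i\Gamma_i$ is blown up, the exceptional curve has multiplicity $\sum a_i\operatorname{mult}(\Gamma_i)$, an integral combination of the $a_i$. The canonical bundle formula for a fibration of genus $1$ over a curve $R$, with fiber class $\Phi_0$, no $(-1)$-curves in fibers and multiple fibers of multiplicities $m_i$, reads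
\[
K\equiv\Bigl(2g(R)-2+\chi(\mathcal O)+\sum_i\bigl(1-\tfrac1{m_i}\bigr)\Bigr)\Phi_0 .
\]
Here it gives $K_{V_0}\equiv(1-\frac1p-\frac1q)\Phi_0$, and $\frac1p+\frac1q\le\frac56$. By (S1), $pqK_{V_0}\sim(pq-p-q)\Phi_0$ is effective, which contradicts $h^0(pqK_{V_0})=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take the pair of Proposition~\ref{prop:example} and apply Steps 2--5 to $f=h$. Here $c=1$, the fibers over $[b_3]$ and $[b_4]$ have multiplicities $3$ and $4$, and there is no other multiple fiber by Corollary~\ref{cor:two}. So $pq=12$, and $12\mid d\mid g-1=12$. Hence $d=12$, $e=1$ and $\pi_1(V-C)\cong\mathbb Z/3*\mathbb Z/4$.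
\end{proof}

\begin{remark}
The condition $c=1$ is visible on the same surface. Remove $C'=F/H_3$ instead of a general fiber, so that $c=3$ and only the cone point of order $4$ is left. The group is cyclic of order $d'$, the divisibility of $[C']$, and it surjects onto $\mathbb Z/4$ by Step 2. Since $24=3\,(2g(C')-2)$, we have $g(C')=5$ and $d'\mid4$. So $\pi_1(V-C')\cong\mathbb Z/4$.
\end{remark}

\section{Square zero: no multiple of $C$ moves}

\begin{example}
Let $V$ be the blow-up of $\mathbb P^2$ at nine points $p_1,\dots,p_9$ of a smooth cubic $C$, chosen so that the normal bundle $\mathcal O_C(3)(-p_1-\dots-p_9)$ of the strict transform is not torsion. Then $C^2=0$. If $h^0(nC)\ge2$, Step 1 above gives a divisor $D'\sim(n-a)C$ disjoint from $C$, so the normal bundle would be torsion. Thus Theorem~\ref{thm:rigid} applies. Here $\pi_1(V-C)=1$ by Remark~\ref{rem:killing} applied to an exceptional curve.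
\end{example}

In general there is no fibration on $V$ to work with. We show instead that a noncyclic finite quotient creates one. On the corresponding covering, $C$ splits into at least three disjoint, numerically equivalent curves, and three such curves force a fibration. Two do not: if $L$ is a nontorsion line bundle of degree $0$ on an elliptic curve, the two disjoint sections of $\mathbb P(\mathcal O\oplus L)$ have normal bundles $L^{\pm1}$, whereas a curve supporting a whole fiber has torsion normal bundle.

\begin{lemma}\label{lem:three}
Let $Y$ be a smooth projective surface and $C_1,C_2,C_3\subset Y$ pairwise disjoint, numerically equivalent smooth irreducible curves. Then there is a fibration $\psi:Y\to R$ whose fibers $\Phi$ satisfy $\Phi\equiv rC_1$ with $r\in\mathbb Q_{>0}$.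
\end{lemma}

\begin{proof}
We have $C_i^2=C_1\cdot C_2=0$. It suffices to find a fibration with some $C_i$ in a fiber: then $C_i^2=C_i\cdot\Phi=\Phi^2=0$, so $\Phi\equiv rC_i\equiv rC_1$ by (S2), and $r>0$ by intersecting with an ample class. Let $L=\mathcal O_Y(C_1-C_2)$.

If $L$ is torsion, then $aC_1\sim aC_2$ for some $a\ge1$. These divisors are disjoint, so they define a morphism $Y\to\mathbb P^1$ with $C_1$ in a fiber. Take its Stein factorization.

Suppose that $L$ is not torsion. A numerically trivial line bundle has torsion first Chern class, so $L^a\in\operatorname{Pic}^0Y$ for some $a\ge1$, and $L^a$ has infinite order. It restricts trivially to $C_3$, because $C_3$ is disjoint from $C_1\cup C_2$. So the homomorphism of complex tori $\operatorname{Pic}^0Y\to\operatorname{Pic}^0C_3$ has infinite kernel. Its differential $H^1(\mathcal O_Y)\to H^1(\mathcal O_{C_3})$ is not injective, since otherwise the kernel would be discrete and compact. By Hodge symmetry, $H^0(\Omega^1_Y)\to H^0(\Omega^1_{C_3})$ is not injective. The transpose of this map is the differential of the map $\operatorname{Alb}C_3\to\operatorname{Alb}Y$ of Albanese varieties, so the cokernel $A$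 of the latter is an abelian variety of positive dimension. Let $a:Y\to\operatorname{Alb}Y\to A$. It contracts $C_3$, because $a|_{C_3}$ factors through $\operatorname{Alb}C_3\to A$, which is constant. It is not constant, because holomorphic $1$-forms pull back injectively from $A$ to $\operatorname{Alb}Y$ and isomorphically from $\operatorname{Alb}Y$ to $Y$. If $a(Y)$ were a surface, the pullback of an ample class would have positive square and be orthogonal to $C_3$, and (S2) would give $C_3^2<0$. So $a(Y)$ is a curve. Take the Stein factorization of $a$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rigid}]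
Let $C^2=0$ and let $Q$ be a noncyclic finite quotient of $\pi_1(V-C)$. We show that $h^0(nC)\ge2$ for some $n$.

Let $\bar\gamma\in Q$ be the image of $\gamma$, of order $m$, and $P\subset Q$ the image of $\pi_1(N-C)$. Let $Y^\circ\to V-C$ be the connected Galois covering with group $Q$. A point of $C$ has a bidisk neighborhood with coordinates $(z,w)$ in which $C=\{z=0\}$. The monodromy around $z=0$ is a conjugate of $\bar\gamma$, so each component of the preimage of the punctured bidisk is the covering $(\zeta,w)\mapsto(\zeta^m,w)$. Filling in $\zeta=0$ gives a compact complex surface $Y$, smooth because $C$ is smooth, with an action of $Q$ and a finite map $\pi:Y\to V=Y/Q$. Being finite over $V$, it is projective. The curve $\pi^{-1}(C)$ is smooth. Let $C_1,\dots,C_\nu$ be its connected components; $Q$ permutes them transitively, and $\pi^*C=m\sum C_i$. The set $\pi^{-1}(N-C)$ is a punctured disk bundle over $\pi^{-1}(C)$, and by covering theory it has $[Q:P]$ components. So $\nu=[Q:P]$.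

If $\nu=1$, then $Q$ is cyclic by Lemma~\ref{lem:meridian}(d). If $\nu=2$, then $P$ is normal and contains $\bar\gamma$, so $P=Q$ by Lemma~\ref{lem:meridian}(a), contradicting $\nu=2$. Hence $\nu\ge3$.

From $0=|Q|\,C^2=(\pi^*C)^2=m^2\sum C_i^2$ and transitivity we get $C_i^2=0$ for all $i$. By (S2) the classes of the $C_i$ are proportional. They have the same degree against the $Q$-invariant ample class $\pi^*H$, for $H$ ample on $V$, so they are equal. Let $\psi$ be the fibration of Lemma~\ref{lem:three} and $\Phi\equiv rC_1$ a general fiber. It is irreducible and different from the $C_i$, so $D=\pi(\Phi)$ is an irreducible curve different from $C$. By the projection formula $\pi_*\Phi\cdot E=\Phi\cdot\pi^*E$, pushforward preserves numerical equivalence, so $\pi_*\Phi\equiv r\,\pi_*C_1$. The left side is a positive multiple of $D$ and the right side a positive rational multiple of $C$. Hence $aD\equiv nC$ for some $a,n\ge1$, and $aD\sim nC$ because $V$ is rational. Since $aD\ne nC$, we get $h^0(nC)\ge2$.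

So under the hypothesis of the theorem every finite quotient is cyclic. Every homomorphism to a finite group then factors through the abelianization $\mathbb Z/d$, which is itself finite, so the profinite completion is $\mathbb Z/d$.
\end{proof}

\section{Curves of negative square}\label{sec:neg}

The naive way to lower $C^2$ is to blow up a point of $C$, but by Remark~\ref{rem:killing} this kills the fundamental group. In terms of Lemma~\ref{lem:orb}, the fiber becomes $C+E$, and the puncture of the base is replaced by an entry $1$. If instead a reduced irreducible fiber has a point of multiplicity $k$, then blowing it up gives the fiber $C+kE$, and after removing $C$ the puncture is replaced by a cone point of order $k$. The group $\Gamma(0,3,4)$ becomes $\Delta(3,4,k)$, which is infinite by Lemma~\ref{lem:groups}(c) when $\frac1k<\frac5{12}$, that is, when $k\ge3$.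

In Section~\ref{sec:main} all fibers of $F\times B\to B$ are smooth. So we need another equivariant fibration $S\to B$, one with a singular fiber of our choice, on a surface that still maps equivariantly to $F$ with rational fibers. We build it as a pencil on $F\times\mathbb P^1$. Fix $k\ge3$, $j\ge1$, and keep $G=S_4$, $F$, $B$, $b_3$, $b_4$, $H_3$, $H_4$ from Section~\ref{sec:main}.

\subsection*{Equivariant pencils}
Let $\hat G\subset SU(2)$ be the binary octahedral group, the preimage of $G$ under $SU(2)\to SO(3)$, so that $G=\hat G/\{\pm1\}$. Let $U=\mathbb C^2$ be its standard representation and identify $B$ with the space $\mathbb P(U)$ of lines in $U$. Let $S_0=F\times\mathbb P^1$, where $\mathbb P^1$ is a second copy of $\mathbb P(U)$ and $G$ acts diagonally. As shown in the proof of Proposition~\ref{prop:example}, the nontrivial stabilizers on $S_0$ are generated by transpositions acting by $-1$ on the tangent plane. Let $\Lambda\subset S_0$ be the finite set of points with nontrivial stabilizer.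

A section $s$ of $U\otimes M$, for a line bundle $M$ on $S_0$, defines a rational map $[s]:S_0\dashrightarrow\mathbb P(U)$, sending $z$ to the line $\ell$ with $s(z)\in\ell\otimes M_z$. It is equivariant if $s$ is invariant, that is, $s(gz)=g\,s(z)$ for a \emph{linearization}, an action on the total space that is linear on fibers and covers the action on $S_0$. The element $-1\in\hat G$ acts trivially on $S_0$ and by $-1$ on $U$, so invariant sections exist only if it acts by $-1$ on $M$. The bundle $\mathcal O(1)$ on $\mathbb P(U)$, whose fiber at $\ell$ is $\ell^*$, has this property. Put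
\[
A=K_F^{\otimes3}\boxtimes\mathcal O(1),\qquad M=A^{\otimes t},\qquad t\ \text{odd},\quad t\ge72+12j(k+1)(k+2).
\]
The bundle $A$ is $\hat G$-linearized, it is very ample because $\deg K_F^{\otimes3}=72\ge2g(F)+1$, and $A^2=2\cdot72=144$. Since $t$ is odd, $-1$ acts by $-1$ on $M$ and trivially on $\mathcal E=U\otimes M$. So $\mathcal E$ is $G$-linearized. Let $\Sigma=H^0(S_0,\mathcal E)^G$.

Fix $b\in B$ with trivial stabilizer and a basis $e_1,e_2$ of $U$ with $e_1\in b$. Write sections as $s=e_1\otimes s_1+e_2\otimes s_2$ with $s_i\in H^0(M)$. Then $[s]=[s_1:s_2]$, and $[s](z)=b$ means $s_2(z)=0$. Fix points $w_1,\dots,w_j\in S_0-\Lambda$ in distinct orbits and put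
\[
\Sigma_w=\{s\in\Sigma:\ s_2\ \text{vanishes to order at least}\ k\ \text{at}\ w_1,\dots,w_j\},\qquad\Omega=S_0-\Lambda-\bigcup_iGw_i .
\]
The condition is imposed at $w_i$ only, not along its orbit. We want to choose $s\in\Sigma_w$ general, and for this we need to know which jets occur. Write $\mathfrak m_z$ for the ideal sheaf of a point $z$.

\begin{lemma}\label{lem:jets}
\begin{itemize}
\item[(a)] For $z\in\Omega$, the map $\Sigma_w\to\mathcal E\otimes\mathcal O/\mathfrak m_z^2$ is onto.
\item[(b)] For $z\in\Lambda$, the values $s(z)$, $s\in\Sigma_w$, form a line $u_z\otimes M_z$ with $u_z\in\mathbb P(U)$, $u_z\ne b$.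
\item[(c)] For each $i$ and $s\in\Sigma_w$ we have $s(w_i)\in b\otimes M_{w_i}$, and the map $\Sigma_w\to M_{w_i}\oplus(M\otimes\mathfrak m_{w_i}^k/\mathfrak m_{w_i}^{k+1})$ given by the value of $s_1$ and the degree-$k$ leading form of $s_2$ is onto.
\end{itemize}
\end{lemma}

\begin{proof}
First, $H^0(M)\to H^0(M|_W)$ is onto for every finite subscheme $W\subset S_0$ of length $\ell\le t+1$. Embed $S_0$ by $A$ and choose an affine chart containing $W$, with coordinates $y_1,\dots,y_n$. Let $R_i\subset\mathcal O_W$ be the image of the polynomials of degree at most $i$. Since $R_{i+1}=R_i+\sum_\nu y_\nu R_i$, an equality $R_i=R_{i+1}$ persists, and then $R_i=\mathcal O_W$. As $\dim R_0=1$, we get $R_{\ell-1}=\mathcal O_W$, so forms of degree $t\ge\ell-1$ surject onto $H^0(M|_W)$.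

If $W$ is $G$-invariant, then $H^0(\mathcal E)\to H^0(\mathcal E|_W)$ is an equivariant surjection, and averaging over $G$ shows that $\Sigma\to H^0(\mathcal E|_W)^G$ is onto. Let $W_0$ be the union of the orbits of the subschemes defined by $\mathfrak m_{w_i}^{k+1}$. Its length is $24j\binom{k+2}2=12j(k+1)(k+2)$. An invariant section on a free orbit of a subscheme is the same as an arbitrary section on one member of the orbit. So $W=W_0$ shows that the $k$-jets of $s\in\Sigma$ at $w_1,\dots,w_j$ can be prescribed independently. This gives (c): prescribe the jet at $w_i$ and take the zero jet at the other points.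

For (a), add to $W_0$ the orbit of the subscheme defined by $\mathfrak m_z^2$, of length $24\cdot3=72$. The total length is at most $t$. Prescribe the $1$-jet at $z$ and zero jets at the $w_i$.

For (b), add the reduced orbit of $z$, of length $12$. If $\langle\sigma\rangle$ is the stabilizer of $z$, an invariant section on $Gz$ is the same as an element of $(\mathcal E_z)^\sigma$, so the values $s(z)$ fill this space. Let $\hat\sigma\in\hat G$ lift $\sigma$. Then $\hat\sigma^2=\pm1$ and $\hat\sigma\ne\pm1$, and $-1$ is the only involution in $SU(2)$, so $\hat\sigma^2=-1$ and $\hat\sigma$ has eigenvalues $i,-i$ on $U$. On $M_z$ it acts by a scalar $\mu$ with $\mu^2=-1$. So $(\mathcal E_z)^\sigma=u_z\otimes M_z$, where $u_z$ is the eigenline with eigenvalue $\mu^{-1}$. It is fixed by $\sigma$ and $b$ is not, so $u_z\ne b$.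
\end{proof}

\begin{lemma}\label{lem:general}
A general $s\in\Sigma_w$ has the following properties.
\begin{itemize}
\item[(a)] The zero scheme $Z$ of $s$ is finite, reduced and contained in $\Omega$, and $s_1,s_2$ are local coordinates at each point of $Z$.
\item[(b)] The divisor $D_b=\{s_2=0\}$ has multiplicity exactly $k$ at each $w_i$, and its strict transform $C_0$ in the blow-up $S_0'$ of $S_0$ at $w_1,\dots,w_j$ is smooth and irreducible.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:jets}(b),(c), a general $s$ does not vanish at the finitely many points of $\Lambda$ and at the $w_i$, and then $s(gw_i)=g\,s(w_i)\ne0$. Call a zero $z\in\Omega$ degenerate if the differentials of $s_1,s_2$ at $z$ are linearly dependent. In the space of $1$-jets at $z$ this is a condition of codimension $3$: two equations for the value and one determinant. By Lemma~\ref{lem:jets}(a) it has codimension $3$ in $\Sigma_w$. So the pairs $(z,s)\in\Omega\times\Sigma_w$ with $z$ a degenerate zero of $s$ form a variety of dimension at most $\dim\Sigma_w-1$, and a general $s$ has no degenerate zero. Then every point of the projective scheme $Z$ is isolated and reduced.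

(b) Let $E_i\subset S_0'$ be the exceptional curves and $M'=M-k\sum E_i$. Each $s\in\Sigma_w$ gives a section $s_2'$ of $M'$. We show that these sections have no common zero.
\begin{itemize}
\item At $z\in\Omega$, the value $s_2(z)$ is arbitrary by Lemma~\ref{lem:jets}(a).
\item At $z\in\Lambda$, take $s(z)\ne0$ in $u_z\otimes M_z$; then $s_2(z)\ne0$ because $u_z\ne b$.
\item At $gw_i$ with $g\ne1$, take $s(w_i)\ne0$. Then $s(gw_i)=g\,s(w_i)$ is a nonzero element of $gb\otimes M_{gw_i}$, and $s_2(gw_i)\ne0$ because $gb\ne b$.
\item On $E_i$, the section $s_2'$ restricts to the degree-$k$ leading form of $s_2$ at $w_i$, which is arbitrary by Lemma~\ref{lem:jets}(c).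
\end{itemize}
By Bertini's theorems, the general member of a base point free system on a smooth surface is smooth, and it is irreducible if the associated morphism has two-dimensional image. The latter holds here, because $M'^2=144t^2-k^2j>0$ as $t>k^2j$. For general $s$ the leading forms are nonzero, so $D_b$ has multiplicity $k$ at $w_i$ and the member $\{s_2'=0\}$ is the strict transform $C_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:neg}]
Take $s$ as in Lemma~\ref{lem:general}. The set $Z$ is a union of free orbits. Let $S$ be the blow-up of $S_0$ at $Z$, with the induced action of $G$. Since $s_1,s_2$ are coordinates at the points of $Z$, the map $[s_1:s_2]$ extends to an equivariant morphism $f:S\to B$. In the chart $s_2=vs_1$ of the blow-up it is given by $v$, so $f^*b$ is the strict transform $\tilde D_b$ of $D_b$. The curve $D_b$ is reduced and irreducible, being the birational image of $C_0$, and it is smooth at $Z$, so $\tilde D_b\cong D_b$. In the Stein factorization $f=u\circ f'$, the point $b$ has one preimage under $u$ because $f^*b$ is connected, and $u$ is unramified there because $f^*b$ is reduced. So $\deg u=1$ and $f$ is a fibration.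

Points of $S$ over $Z$ have trivial stabilizer, and the other stabilizers are those on $S_0$. So Lemma~\ref{lem:quot} gives a smooth projective surface $V_1$ and a fibration $h:V_1\to B/G$. The projection $S\to F$ is equivariant with general fiber $\mathbb P^1$, so $V_1$ is rational, and $H_3,H_4$ act freely on $S$ because they act freely on $F$. By Lemma~\ref{lem:quot}(b), all components of $h^*[b_3]$ have multiplicity divisible by $3$, all components of $h^*[b_4]$ have multiplicity divisible by $4$, and a neighborhood of $\tilde D_b$ in $S$ maps isomorphically onto a neighborhood of $D=h^*[b]$ in $V_1$. In particular, $D$ has multiplicity $k$ at the images of $w_1,\dots,w_j$.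

Let $V$ be the blow-up of $V_1$ at these $j$ points, with exceptional curves $E_i$ and fibration $h':V\to B/G$, and let $C$ be the strict transform of $D$. Then $V$ is rational, and $C\cong C_0$, because blowing up the smooth points $Z$ of $D_b$ does not change the curve. So $C$ is smooth and irreducible. We have $h'^*[b]=C+k\sum E_i$. The fiber class has square $0$ and is orthogonal to the $E_i$, so $C^2=k^2\sum E_i^2=-k^2j$. Apply Lemma~\ref{lem:orb} to $h'$ with $\Theta=C$: we have $3\mid m_{[b_3]}$, $4\mid m_{[b_4]}$ and $m_{[b]}=k$. Hence $\pi_1(V-C)$ surjects onto $\Gamma(3,4,k)=\Delta(3,4,k)$, which is infinite because $\frac13+\frac14+\frac1k<1$.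
\end{proof}

\begin{thebibliography}{9}

\bibitem{GM}
Goresky and MacPherson, \emph{Stratified Morse Theory}.

\bibitem{survey}
\emph{Some Recent Results in the Area of Non-Complete Algebraic Varieties},
\texttt{https://insa.nic.in/\allowbreak writereaddata/\allowbreak UpLoadedFiles/\allowbreak IJPAM/\allowbreak Vol50\_2019\_3\_ART03.pdf}.

\end{thebibliography}
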